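\title{The exponents of a Sobolev extension domain need not form an interval}

\begin{abstract}
For a domain $\Omega\subset\mathbb R^n$ let $A_\Omega\subset[1,\infty]$ be the set of exponents $p$ for which $\Omega$ is a $W^{1,p}$-extension domain. P.~Haj{\l}asz asked whether $p,q\in A_\Omega$ and $p<r<q$ imply $r\in A_\Omega$. We show that the answer is negative for every $n\ge2$: there is a bounded domain with $A_\Omega=[1,\infty]\setminus\{n\}$. More generally, every compact set $F\subset(1,n]$ is the exceptional set $[1,\infty]\setminus A_\Omega$ of a bounded domain. In the other direction, if $A_\Omega$ meets both $[1,n)$ and $(n,\infty]$, then it contains $(n,\infty]$. Consequently, for fixed $p<r<q$ the implication holds for all domains exactly when $r>n$. The examples are balls from which small walls pierced by narrow necks are removed, and the extension property reduces to a Hardy inequality that degenerates at one exponent.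
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $n\ge2$ and a domain is a nonempty connected open subset of $\mathbb R^n$. For an open set $G\subset\mathbb R^n$ and $1\le p\le\infty$, the Sobolev space $W^{1,p}(G)$ consists of the functions $u\in L^p(G)$ whose weak gradient $\nabla u$ lies in $L^p(G)$, with the norm $\|u\|_{L^p(G)}+\|\nabla u\|_{L^p(G)}$. A domain $\Omega$ is a \emph{$W^{1,p}$-extension domain} if there is a bounded linear operator $E\colon W^{1,p}(\Omega)\to W^{1,p}(\mathbb R^n)$ with $Eu|_\Omega=u$ for all $u\in W^{1,p}(\Omega)$. We write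
\[
A_\Omega=\{p\in[1,\infty] : \Omega \text{ is a } W^{1,p}\text{-extension domain}\}.
\]

The extension property says that $W^{1,p}(\Omega)$ contains nothing but restrictions of Sobolev functions on $\mathbb R^n$, with comparable norms; inequalities valid on $\mathbb R^n$ then pass to $\Omega$. A typical obstruction is a pair of regions of $\Omega$ that are close in $\mathbb R^n$ but hard to join inside $\Omega$. A function on $\Omega$ can take different values on the two regions at a small cost in $\int|\nabla u|^p$, while an extension has to pass from one value to the other across a thin gap. For a ball there is no such obstruction and $A_\Omega=[1,\infty]$. For the slit disk $\Omega=B(0,1)\setminus([0,1)\times\{0\})\subset\mathbb R^2$ the gap has width zero and $A_\Omega=\emptyset$: if $\phi$ is a smooth function supported in $B((\frac12,0),\frac14)$ and equal to $1$ near $(\frac12,0)$, then $u=\phi\chi_{\{x_2>0\}}$ lies in $W^{1,p}(\Omega)$ for all $p$, but an extension equals $u$ almost everywhere in the disk and jumps on every vertical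 line near $x_1=\frac12$, which a Sobolev function cannot do. Between these extremes, the cost inside $\Omega$ and the cost of crossing the gap both depend on $p$, and one may ask which sets $A_\Omega$ occur. The following question was posed by P.~Haj{\l}asz as an open problem \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Let $n\ge2$, let $\Omega\subset\mathbb R^n$ be a domain and let $1\le p<q\le\infty$. If $\Omega$ is a $W^{1,p}$-extension domain and a $W^{1,q}$-extension domain, is it a $W^{1,r}$-extension domain for all $p<r<q$?}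
\medskip

In other words: is $A_\Omega$ always an interval? The natural guess is yes, by analogy with interpolation in the scale of Lebesgue spaces, where a linear operator bounded on $L^p$ and on $L^q$ is bounded on $L^r$ for $p<r<q$. The guess is correct for large exponents, by the following known result, which we quote without proof.

\begin{theorem}[known]\label{thm:known}
If $n\le p<r<q\le\infty$ and $p,q\in A_\Omega$, then $r\in A_\Omega$.
\end{theorem}

So the question concerns the case $p<n$, and there the guess is wrong.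

\begin{theorem}\label{thm:A}
For every $n\ge2$ there is a bounded domain $\Omega\subset\mathbb R^n$ with $A_\Omega=[1,\infty]\setminus\{n\}$. Thus, for any $1\le p<n<q\le\infty$, the domain $\Omega$ is a $W^{1,p}$- and a $W^{1,q}$-extension domain but not a $W^{1,n}$-extension domain.
\end{theorem}

The exponent $n$ is not the only one that can be removed, but it is the largest.

\begin{theorem}\label{thm:B}
Let $n\ge2$.
\begin{enumerate}
\item[(1)] For every compact set $F\subset(1,n]$ there is a bounded domain $\Omega\subset\mathbb R^n$ with $A_\Omega=[1,\infty]\setminus F$.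
\item[(2)] If $\Omega\subset\mathbb R^n$ is a domain and $A_\Omega$ meets both $[1,n)$ and $(n,\infty]$, then $(n,\infty]\subset A_\Omega$.
\item[(3)] For fixed $1\le p<r<q\le\infty$, the implication ``$p,q\in A_\Omega\Rightarrow r\in A_\Omega$'' holds for all domains $\Omega\subset\mathbb R^n$ if and only if $r>n$.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of (3), given (1) and (2)]
If $r\le n$, then $r\in(1,n]$ because $r>p\ge1$, and (1) with $F=\{r\}$ gives a domain with $p,q\in A_\Omega$ and $r\notin A_\Omega$. If $r>n$ and $p\ge n$, the implication is Theorem~\ref{thm:known}. If $r>n>p$, then $q>r>n$, and (2) gives $r\in A_\Omega$.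
\end{proof}

This is the only place where Theorem~\ref{thm:known} is used. Theorem~\ref{thm:A} is the case $F=\{n\}$ of Theorem~\ref{thm:B}(1); we prove it first and separately, because the proof is short and contains the whole mechanism.

Section~\ref{sec:model} isolates that mechanism in a one-dimensional computation. Section~\ref{sec:tools} recalls the facts on Sobolev functions that we need. Section~\ref{sec:walls} constructs the domains and reduces the extension property to a Hardy-type inequality for traces. This inequality is studied in Section~\ref{sec:oneneck} for a wall with one neck, which gives Theorem~\ref{thm:A}, and in Section~\ref{sec:cantor} for necks arranged along a Cantor construction, which gives Theorem~\ref{thm:B}(1). Section~\ref{sec:above} proves Theorem~\ref{thm:B}(2) and can be read independently of Sections~\ref{sec:model} and \ref{sec:walls}--\ref{sec:cantor}.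

\medskip
\noindent\textbf{Notation.} We write $x=(x',x_n)\in\mathbb R^{n-1}\times\mathbb R$, and often $(x',t)$ for points of the upper half space; ``vertical'' means parallel to the $x_n$-axis. We put $B_r=B(0,r)\subset\mathbb R^n$ and $B_r^+=B_r\cap\{x_n>0\}$. Balls of $\mathbb R^{n-1}$ are denoted by $B'(c,r)$, and $B'=B'(0,1)$. The Lebesgue measure of $S$ (in $\mathbb R^n$ or $\mathbb R^{n-1}$) is $|S|$, and $w_S$ is the average of $w$ over $S$. The letters $C,c$ denote positive constants that may change from line to line; their dependence is stated. For $n=2$ the sphere $S^{n-2}$ is $\{-1,1\}$ with counting measure.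

\section{The mechanism: Hardy's inequality on an interval}\label{sec:model}

Remove from a ball a horizontal wall of radius $1$, pierced at its center by a neck of radius $\varepsilon$, and let the thickness of the wall at distance $\rho$ from the center be comparable to $\rho$ for $\varepsilon\ll\rho\ll1$ (Figure~\ref{fig:wall}). At these scales the domain looks like two opposite cones. The following discussion is heuristic up to Lemma~\ref{lem:hardy}.

Consider a function that equals $\psi(|x|)$ on the upper cone and $0$ on the lower one. The two sides of the wall are joined through the neck and around the outer rim, so the jump $\psi$ must satisfy $\psi(\varepsilon)=\psi(1)=0$. The energy of this function is a constant times $\int_\varepsilon^1|\psi'|^p\rho^{n-1}d\rho$. An extension has to pass, on the sphere of radius $\rho$, from the value $\psi(\rho)$ to the value $0$ over a length comparable to $\rho$, so its energy is at least a constant times $\int_\varepsilon^1|\psi|^p\rho^{-p}\rho^{n-1}d\rho$. The norm of an extension operator is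 therefore governed by the best constant in
\begin{equation}\label{eq:model}
\int_\varepsilon^1|\psi|^p\rho^{n-1-p}\,d\rho\le K^p\int_\varepsilon^1|\psi'|^p\rho^{n-1}\,d\rho,\qquad \psi(\varepsilon)=\psi(1)=0 .
\end{equation}

Test \eqref{eq:model}, for $\varepsilon<\frac14$, with the function that equals $1$ on $[2\varepsilon,\frac12]$ and is affine on $[\varepsilon,2\varepsilon]$ and on $[\frac12,1]$. The integral on the right is
\[
\varepsilon^{-p}\int_\varepsilon^{2\varepsilon}\rho^{n-1}d\rho+2^p\int_{1/2}^1\rho^{n-1}d\rho=\frac{2^n-1}{n}\,\varepsilon^{n-p}+\frac{2^p(1-2^{-n})}{n},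
\]
the cost of the neck plus the cost of the outer scale. The integral on the left is at least
\[
\int_{2\varepsilon}^{1/2}\rho^{n-1-p}d\rho=
\begin{cases}
\dfrac{2^{p-n}-(2\varepsilon)^{n-p}}{n-p}, & p\ne n,\\[2mm]
\log\dfrac1{4\varepsilon}, & p=n.
\end{cases}
\]
As $\varepsilon\to0$, both quantities are of order $1$ if $p<n$, and both are of order $\varepsilon^{n-p}$ if $p>n$. If $p=n$, the right side stays bounded and the left side does not. The substitution $\rho=e^{-\tau}$ explains this: it turns \eqref{eq:model} into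
\[
\int_0^{L}|\psi|^p e^{-(n-p)\tau}d\tau\le K^p\int_0^{L}\Big|\frac{d\psi}{d\tau}\Big|^pe^{-(n-p)\tau}d\tau,\qquad L=\log\frac1\varepsilon .
\]
For $p\neq n$ the weight is exponential, so the mass is concentrated at one end of the interval and the boundary condition at that end controls everything. For $p=n$ the weight is constant, all scales between $\varepsilon$ and $1$ contribute equally, and there are about $\log(1/\varepsilon)$ of them. The next lemma makes the first statement precise. Note that it uses the outer boundary condition if $p<n$ and the inner one if $p>n$. The two ranges of exponents are good for two different reasons, and this is why nothing forces the exponent between them to be good.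

\begin{lemma}\label{lem:hardy}
Let $0<a<b<\infty$, $1\le p<\infty$, and let $\psi$ be absolutely continuous on $[a,b]$. Assume that $p<n$ and $\psi(b)=0$, or that $p>n$ and $\psi(a)=0$. Then
\[
\int_a^b|\psi|^p\rho^{n-1-p}\,d\rho\le\Big(\frac p{|n-p|}\Big)^p\int_a^b|\psi'|^p\rho^{n-1}\,d\rho .
\]
\end{lemma}

\begin{proof}
Let $I$ and $J$ be the integrals on the left and on the right; $I<\infty$ because $a>0$. The function $|\psi|^p$ is absolutely continuous, with derivative bounded by $p|\psi|^{p-1}|\psi'|$. Integrate by parts, using the primitive $\rho^{n-p}/(n-p)$ of $\rho^{n-1-p}$. The boundary term is $-a^{n-p}|\psi(a)|^p/(n-p)\le0$ in the first case and $b^{n-p}|\psi(b)|^p/(n-p)\le0$ in the second. Hence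
\[
I\le\frac p{|n-p|}\int_a^b|\psi|^{p-1}|\psi'|\rho^{n-p}\,d\rho\le\frac p{|n-p|}\,I^{1-1/p}J^{1/p}
\]
by H\"older's inequality, since $n-p=(n-1-p)(1-\frac1p)+\frac{n-1}p$. If $I>0$, divide by $I^{1-1/p}$.
\end{proof}

A single wall has a fixed $\varepsilon$ and a finite constant. To destroy the extension property at $p=n$ we place in one ball infinitely many small walls with $\varepsilon\to0$.

\section{Facts on Sobolev functions}\label{sec:tools}

Let $G\subset\mathbb R^n$ be open and $1\le p\le\infty$. We use the following textbook facts.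

\medskip
\noindent\textbf{(ACL)} A function $w\in L^p(G)$ lies in $W^{1,p}(G)$ if and only if it has a representative that is locally absolutely continuous on the intersection with $G$ of almost every line parallel to each coordinate axis, with partial derivatives in $L^p(G)$; these are then the weak derivatives.

\medskip
\noindent\textbf{(R) Removable sets.} Let $Z\subset G$ be relatively closed, and suppose that its projection along each coordinate direction onto the corresponding coordinate hyperplane has $(n-1)$-dimensional measure zero. If $w\in W^{1,p}_{\mathrm{loc}}(G\setminus Z)$ and $w,\nabla w\in L^p(G\setminus Z)$, then $w\in W^{1,p}(G)$. This follows from (ACL) in $G\setminus Z$ and in $G$, because almost every line parallel to an axis misses $Z$, and $|Z|=0$.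

\medskip
\noindent\textbf{(C) Calculus.} If $\Phi\colon G\to G'$ is a bi-Lipschitz bijection of open sets with Lipschitz constant $L$ and $w\in W^{1,p}(G')$, then $w\circ\Phi\in W^{1,p}(G)$ and $|\nabla(w\circ\Phi)|\le L\,|\nabla w|\circ\Phi$. We use this for maps $x\mapsto(x',\pm x_n+\phi(x'))$ with $\phi$ Lipschitz; these preserve measure by Fubini's theorem, and their Lipschitz constant is at most $1+\operatorname{Lip}\phi$. Products of Sobolev functions with bounded Lipschitz functions obey the product rule, and compositions $f\circ w$ with a Lipschitz $f\colon\mathbb R\to\mathbb R$ satisfy $|\nabla(f\circ w)|\le\operatorname{Lip}(f)|\nabla w|$; moreover $\nabla (w_+)=\chi_{\{w>0\}}\nabla w$. If $v\in W^{1,p}(B_2^+)$, then the even reflection $v(x',|x_n|)$ lies in $W^{1,p}(B_2)$. For a ball, reflection in the boundary sphere followed by multiplication with a cutoff function is an extension operator that is bounded for every $p$.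

\medskip
\noindent\textbf{(P) Poincar\'e's inequality.} Let $p<\infty$ and $L\ge1$. If $D$ is a half ball, or a box whose side lengths have ratios at most $L$, and $S\subset D$ has $|S|\ge|D|/L$, then
\[
\int_D|w-w_S|^p\le C(n,p,L)(\operatorname{diam}D)^p\int_D|\nabla w|^p,\qquad w\in W^{1,p}(D).
\]
For $S=D$ this is the usual inequality, and the general case follows from $|w_S-w_D|^p\le|S|^{-1}\int_D|w-w_D|^p$.

\medskip
We also need boundary values on the flat part of $\partial B_2^+$. For $|x'|<2$ let $T(x')=\sqrt{4-|x'|^2}$ be the height of $B_2^+$ above $x'$.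

\begin{lemma}[trace]\label{lem:trace}
Let $1\le p<\infty$ and $v\in W^{1,p}(B_2^+)$. There are functions $v_k\in C^\infty(\overline{B_2^+})$ with $v_k\to v$ in $W^{1,p}(B_2^+)$ and a measurable function $g$ on $B'(0,2)$ such that $v_k(\cdot,0)\to g$ almost everywhere and, for almost every $x'\in B'(0,2)$,
\begin{equation}\label{eq:trace}
|g(x')-v(x',t)|\le\int_0^t|\partial_tv(x',\tau)|\,d\tau\qquad\text{for a.e. } t\in(0,T(x')).
\end{equation}
For such $x'$ and all $0\le a<b\le T(x')$,
\begin{align}
|g(x')|^p&\le2^{p-1}\Big(\frac1{b-a}\int_a^b|v(x',t)|^pdt+b^{p-1}\int_0^b|\nabla v(x',t)|^pdt\Big),\label{eq:V1}\\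
\int_0^b|v(x',t)|^pdt&\le b^p\int_0^b|\nabla v(x',t)|^pdt\qquad\text{if } g(x')=0.\label{eq:V2}
\end{align}
\end{lemma}

By \eqref{eq:trace}, $g(x')$ is the limit of $v$ along almost every vertical line. So $g$ is determined by $v$ almost everywhere and depends linearly on $v$; we call it the \emph{trace} of $v$.

\begin{proof}
First, \eqref{eq:V1} and \eqref{eq:V2} follow from \eqref{eq:trace}. By H\"older's inequality the right side of \eqref{eq:trace} has $p$-th power at most $b^{p-1}\int_0^b|\nabla v|^p$ when $t<b$. Averaging $|g|^p\le2^{p-1}(|v|^p+|g-v|^p)$ over $t\in(a,b)$ gives \eqref{eq:V1}, and integrating over $t\in(0,b)$ when $g(x')=0$ gives \eqref{eq:V2}.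

Approximating functions $v_k$ are obtained by reflecting evenly, dilating slightly and mollifying. Put $g_k=v_k(\cdot,0)$. For smooth functions \eqref{eq:trace} is the fundamental theorem of calculus, so \eqref{eq:V1} holds for $v_k-v_l$ and $g_k-g_l$. With $a=0$, $b=\sqrt{4-r^2}$, integration over $B'(0,r)$ shows that $(g_k)$ is a Cauchy sequence in $L^p(B'(0,r))$ for every $r<2$. Let $g$ be the limit. Along a subsequence, $g_k\to g$ and $v_k\to v$ almost everywhere, and, by Fubini's theorem, $\partial_tv_k(x',\cdot)\to\partial_tv(x',\cdot)$ in $L^1(0,T(x'))$ for almost every $x'$. Passing to the limit in \eqref{eq:trace} for $v_k$ finishes the proof.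
\end{proof}

\section{Walls with necks}\label{sec:walls}

\subsection{The wall and the jump across it}

A \emph{neck set} is a nonempty finite union $N\subset\overline{B'(0,\frac18)}$ of disjoint closed balls of positive radius in $\mathbb R^{n-1}$. We associate with it a thickness function and a wall,
\[
h(x')=\operatorname{dist}\big(x',N\cup(\mathbb R^{n-1}\setminus B')\big),\qquad H=\{x: x'\in\overline{B'}\setminus\operatorname{int}N,\ |x_n|\le h(x')\}.
\]
The wall has half thickness $h(x')$, the distance to the nearest place where one can pass from one side to the other. This choice makes a Lipschitz jump harmless (see the case $p=\infty$ of Lemma~\ref{lem:fill}), and it produces the two cones of Section~\ref{sec:model} when $N$ is one small ball.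

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.6]
\draw[dashed,gray] (0,0) circle (1);
\foreach \s in {1,-1}{
\fill[gray!35] (\s*0.125,0)--(\s*0.5625,0.4375)--(\s*1,0)--(\s*0.5625,-0.4375)--cycle;
\draw (\s*0.125,0)--(\s*0.5625,0.4375)--(\s*1,0)--(\s*0.5625,-0.4375)--cycle;
\node at (\s*0.5625,0) {$H$};}
\draw[very thick] (-0.125,0)--(0.125,0);
\node[above] at (0,0.03) {$N$};
\node at (0,0.6) {$x_n>h$};
\node at (0,-0.6) {$x_n<-h$};
\end{tikzpicture}
\caption{The wall $H$ (shaded) in the plane for the neck set $N=[-\varepsilon,\varepsilon]$ with $\varepsilon=\frac18$. It is the set $\varepsilon\le|x'|\le1$, $|x_n|\le h(x')=\min(|x'|-\varepsilon,1-|x'|)$. The segment $N$, except for its endpoints, is not removed, so the regions above and below the wall are joined through the neck and outside the dashed unit circle.}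
\label{fig:wall}
\end{figure}

The function $h$ is $1$-Lipschitz, and $h(x')\le\min(1-|x'|,|x'|+\frac18)<1$ on $B'$. Since $|x|\le|x'|+h(x')\le1$ on $H$, the wall is a compact subset of $\overline{B_1}$. Its interior is $\{x'\in B'\setminus N,\ |x_n|<h(x')\}$, and $\partial H$ lies in the graphs of $\pm h$, so $|\partial H|=0$. Every vertical line meets $H$ in a segment symmetric about $\{x_n=0\}$ or not at all.

To compare the values of a function on the two faces of the wall we flatten both faces. For $(x',t)\in B_2^+$ let $\Phi^\pm(x',t)=(x',\pm(h(x')+t))$. By (C) these maps preserve measure and are bi-Lipschitz with Lipschitz constant at most $2$; they map $B_2^+$ into $\{\pm x_n>h\}\cap B_3\subset B_3\setminus H$. For $u\in W^{1,p}(B_3\setminus H)$ put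
\[
v^\pm=u\circ\Phi^\pm,\qquad v=v^+-v^-\in W^{1,p}(B_2^+),
\]
and let $g$ be the trace of $v$: the jump of $u$ across the wall. (For $p=\infty$, $v$ is Lipschitz on the convex set $B_2^+$ and $g$ is its continuous extension to $\{t=0\}$.) Then
\begin{equation}\label{eq:jump}
\|\nabla v^\pm\|_{L^p(B_2^+)}\le2\|\nabla u\|_{L^p(B_3\setminus H)},\qquad g=0\ \text{ a.e. on } N\cup\{1<|x'|<2\}.
\end{equation}
For the second assertion, let $x'\in\operatorname{int}N$ or $1<|x'|<2$. The vertical line through $x'$ misses $H$ and $h(x')=0$, so $v(x',t)=u(x',t)-u(x',-t)$, which tends to $0$ as $t\to0$ for almost every such $x'$ by (ACL).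

This leads to the $n$-dimensional form of \eqref{eq:model}. Let $1\le p<\infty$. Call $v\in W^{1,p}(B_2^+)$ \emph{admissible for $N$} if its trace $g$ vanishes almost everywhere on $N\cup\{1<|x'|<2\}$, and let $K_p(N)\in[0,\infty]$ be the smallest constant $K$ such that
\begin{equation}\label{eq:Hp}
\int_{B'\setminus N}|g|^ph^{1-p}\,dx'\le K^p\int_{B_2^+}|\nabla v|^p\,dx\qquad\text{for all admissible } v.
\end{equation}
The weight is the natural one: a function that changes by $|g|$ at constant speed along a vertical segment of length $2h$ has energy $(|g|/2h)^p\,2h$ on it.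

\subsection{Filling in a wall}

Inside the wall we reflect $u$ from above and from below and interpolate linearly in $x_n$ between the two reflections. The only dangerous term in the gradient is the one where the derivative falls on the interpolation weight, and \eqref{eq:Hp} is what bounds it.

\begin{lemma}\label{lem:fill}
Let $N$ be a neck set with wall $H$. There is a linear map $u\mapsto E_Hu$, given by a formula that does not depend on $p$, with $E_Hu=u$ on $B_3\setminus H$ and with the following property. If $1\le p<\infty$ and $K_p(N)<\infty$, or if $p=\infty$, then $E_H$ maps $W^{1,p}(B_3\setminus H)$ to $W^{1,p}(B_3)$ and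
\[
\|E_Hu\|_{L^p(B_3)}\le3\|u\|_{L^p(B_3\setminus H)},\qquad\|\nabla E_Hu\|_{L^p(B_3)}\le C_p\|\nabla u\|_{L^p(B_3\setminus H)},
\]
where $C_p=15+8K_p(N)$ for $p<\infty$ and $C_\infty=18$.
\end{lemma}

\begin{proof}
All norms of $u$ and $\nabla u$ below are taken in $L^p(B_3\setminus H)$, and $h=h(x')$.

\emph{Definition.} If $x'\in B'\setminus N$ and $0<t\le2h$, then $(x',t)\in B_2^+$: indeed $|x'|+2h\le2-|x'|<2$ if $x'\ne0$, and $2h\le\frac14$ if $x'=0$. So on $\operatorname{int}H$ we may define
\[
U^+(x)=v^+(x',h-x_n),\quad U^-(x)=v^-(x',h+x_n),\quad\theta=\frac12+\frac{x_n}{2h},\quad E_Hu=\theta U^++(1-\theta)U^-.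
\]
Unwinding the definitions, $U^\pm(x)=u(x',\pm2h-x_n)$: these are the reflections of $u$ in the two faces. The reflection maps preserve measure and have Lipschitz constant at most $3$, so $\|U^\pm\|_{L^p(H)}\le\|u\|$ and $\|\nabla U^\pm\|_{L^p(H)}\le3\|\nabla u\|$. Since $0<\theta<1$, the first estimate of the lemma follows. Also $|\nabla\theta|\le1/h$, because $\partial_n\theta=\frac1{2h}$ and $\nabla_{x'}\theta=-\frac{x_n}{2h^2}\nabla h$.

\emph{Local regularity.} Let $Z=\{(x',0):x'\in\partial N\cup\partial B'\}$, the set of points of $H$ with $h=0$. We claim that $E_Hu\in W^{1,p}_{\mathrm{loc}}(B_3\setminus Z)$. In $B_3\setminus H$ there is nothing to prove, and in $\operatorname{int}H$ the weight $\theta$ is locally Lipschitz. Let $y$ be a point of the upper face, $y_n=h(y')>0$. Near $y$ define $U^+(x)=v^+(x',|x_n-h|)$ and $U^-(x)=v^-(x',h+x_n)$ on both sides of the face. The first function is the even reflection of $v^+$ composed with a shear, and it equals $u$ where $x_n>h$. The second is $v^-$ composed with a shear that sends $y$ to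 the point $(y',2h(y'))$ of the open set $B_2^+$. Both are in $W^{1,p}$ near $y$ by (C), and
\[
E_Hu=U^++\big(1-\min(\theta,1)\big)(U^--U^+)
\]
near $y$, with a Lipschitz coefficient. The lower face is symmetric under $x_n\mapsto-x_n$. The projection of $Z$ along $e_n$ is a finite union of spheres in $\mathbb R^{n-1}$ (points if $n=2$), and its projection along $e_i$, $i<n$, lies in $\{x_i=x_n=0\}$; both are null sets. By (R) it remains to bound $\nabla E_Hu$ in $L^p$.

\emph{Gradient estimate.} On $\operatorname{int}H$ we have $|\nabla E_Hu|\le|\nabla U^+|+|\nabla U^-|+h^{-1}|U^+-U^-|$. The trace $g$ is the difference of the traces of $v^+$ and $v^-$, so \eqref{eq:trace} for $v^\pm$ gives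
\begin{equation}\label{eq:UU}
|U^+-U^-|(x)\le|g(x')|+\int_0^{2h}|\partial_tv^+(x',t)|\,dt+\int_0^{2h}|\partial_tv^-(x',t)|\,dt .
\end{equation}
Let $p<\infty$. We have $\int_{-h}^hh^{-p}|g|^pdx_n=2|g|^ph^{1-p}$ and, by H\"older's inequality,
\[
\int_{-h}^hh^{-p}\Big(\int_0^{2h}|\partial_tv^\pm|\,dt\Big)^pdx_n\le 2h\cdot h^{-p}(2h)^{p-1}\int_0^{2h}|\partial_tv^\pm|^pdt=2^p\int_0^{2h}|\partial_tv^\pm|^pdt .
\]
By \eqref{eq:jump}, $v$ is admissible and $\|\nabla v\|_{L^p}\le4\|\nabla u\|$. Integrating in $x'$ and using \eqref{eq:Hp}, we get $\|h^{-1}(U^+-U^-)\|_{L^p(H)}\le(8K_p(N)+8)\|\nabla u\|$. Adding $6\|\nabla u\|$ for $\nabla U^\pm$ and $\|\nabla u\|$ for the part outside $H$ gives $C_p$.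

Let $p=\infty$. Then $g$ is Lipschitz with constant $4\|\nabla u\|$, and by continuity it vanishes on $N\cup\partial B'$. For $x'\in B'$ the distance $h(x')$ is attained at a point of $N\cup\partial B'$, so $|g(x')|\le4\|\nabla u\|\,h$. Each integral in \eqref{eq:UU} is at most $4h\|\nabla u\|$. Hence $h^{-1}|U^+-U^-|\le12\|\nabla u\|$ and $|\nabla E_Hu|\le18\|\nabla u\|$.
\end{proof}

\subsection{Infinitely many walls in a ball}

Let $(N_j)_{j\ge1}$ be a sequence of neck sets with walls $H_j$ and thickness functions $h_j$. Put $z_j=8\cdot2^{-j}e_1$, $R_j=\frac12\,2^{-j}$ and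
\begin{equation}\label{eq:Omega}
\Omega=B_{10}\setminus\Big(\{0\}\cup\bigcup_{j\ge1}(z_j+R_jH_j)\Big).
\end{equation}
On $B(z_j,3R_j)$ the first coordinate lies in $(6.5\cdot2^{-j},9.5\cdot2^{-j})$. So these balls are pairwise disjoint, do not contain $0$, and lie in $B_5$; in particular $\Omega\cap B(z_j,3R_j)=z_j+R_j(B_3\setminus H_j)$. The set $\Omega$ is open because the walls are compact and accumulate only at $0$. It is connected: the removed set meets each vertical line in a union of segments symmetric about $\{x_n=0\}$, so from any point of $\Omega$ one can move vertically (up if $x_n\ge0$, down if $x_n<0$) inside $\Omega$ until one reaches the shell $B_{10}\setminus B_5\subset\Omega$, which is connected as $n\ge2$.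

\begin{proposition}\label{prop:upper}
Let $\Omega$ be given by \eqref{eq:Omega}. Then $\infty\in A_\Omega$. If $1\le p<\infty$ and $\sup_jK_p(N_j)<\infty$, then $p\in A_\Omega$.
\end{proposition}

\begin{proof}
Let $u\in W^{1,p}(\Omega)$. Define $E_0u=u$ on $\Omega$, and on $B(z_j,3R_j)$ let $E_0u$ be obtained from $E_{H_j}$ by the change of variables $x\mapsto z_j+R_jx$. The open sets $\Omega$ and $B(z_j,3R_j)$ cover $B_{10}\setminus\{0\}$ and the definitions agree on overlaps, so $E_0u\in W^{1,p}_{\mathrm{loc}}(B_{10}\setminus\{0\})$. Each of the two estimates of Lemma~\ref{lem:fill} has the same homogeneity on both sides, so it survives the change of variables with the same constant; this is why the lemma bounds the gradient by the gradient alone. Summing $p$-th powers over the disjoint balls (or taking suprema if $p=\infty$) shows that $E_0u$ and $\nabla E_0u$ are bounded in $L^p$ by $C\|u\|_{W^{1,p}(\Omega)}$. By (R) with $Z=\{0\}$, where $n\ge2$ is used, $E_0u\in W^{1,p}(B_{10})$. Compose $E_0$ with the extension operator of the ball.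
\end{proof}

\subsection{A lower bound for every extension operator}

To show that $p\notin A_\Omega$ we must bound from below the norm of an arbitrary extension operator. We test with a function that equals $1$ above the wall and $0$ below it near the center, the transition taking place in the layer $|x_n|<\eta$. Inside $\Omega$ the layer is visible only where the wall is thinner than $\eta$. An extension has to make the transition on every vertical line, and this costs the left side of \eqref{eq:Hp} with $g=1$.

\begin{proposition}\label{prop:lower}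
Let $\Omega$ be given by \eqref{eq:Omega}, let $1\le p<\infty$, $j\ge1$, $h=h_j$, $\eta>0$, and put
\[
L_\eta=\{|x'|<\tfrac12:\ h(x')<\eta\},\qquad D_\eta=\{x':\ h(x')\ge\eta,\ |x'|+h(x')<\tfrac14\}.
\]
Then every bounded extension operator $E\colon W^{1,p}(\Omega)\to W^{1,p}(\mathbb R^n)$ satisfies
\[
\|E\|^p\ge c(n,p)\,\frac{\int_{D_\eta}h^{1-p}\,dx'}{1+\eta^{1-p}|L_\eta|}.
\]
\end{proposition}

\begin{proof}
Write $z=z_j$, $R=R_j$, $H=H_j$. Let $w(x)=\min(1,\max(0,\frac12+\frac{x_n}{2\eta}))$ and $\zeta(x)=\min(1,(2-4|x|)_+)$, so that $\zeta=1$ on $B_{1/4}$, $\zeta=0$ off $B_{1/2}$ and $|\nabla\zeta|\le4$. Let $u$ be the restriction to $\Omega$ of the Lipschitz function $z+Rx\mapsto\zeta(x)w(x)$.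

The gradient of $w$ vanishes for $|x_n|>\eta$ and has length $1/(2\eta)$ for $|x_n|<\eta$. If $x\in B_{1/2}\setminus H$ and $|x_n|<\eta$, then either $x'\in\operatorname{int}N_j$, where $h=0$, or $h(x')<|x_n|$; in both cases $x'\in L_\eta$. Hence $\int_{B_{1/2}\setminus H}|\nabla w|^p\le(2\eta)^{1-p}|L_\eta|$. Changing variables and using $R^n\le R^{n-p}$, we obtain
\[
\|u\|_{W^{1,p}(\Omega)}^p\le C\Big(R^n+R^{n-p}\int_{B_{1/2}\setminus H}|\nabla(\zeta w)|^p\Big)\le CR^{n-p}\big(1+\eta^{1-p}|L_\eta|\big).
\]

Let $f(x)=(Eu)(z+Rx)$, represented as in (ACL). If $x'\in D_\eta$ and $|x_n|$ is slightly larger than $h(x')$, then $x\in B_{1/4}\setminus H$ and $|x_n|>\eta$, so $\zeta w$ equals $1$ or $0$ according to the sign of $x_n$. For almost every $x'\in D_\eta$ the function $f(x',\cdot)$ is locally absolutely continuous and agrees with $\zeta w$ at almost all such $x_n$; by continuity $f(x',h)=1$ and $f(x',-h)=0$. Then $1\le\int_{-h}^h|\nabla f|\,dx_n$, and H\"older's inequality gives $\int_{-h}^h|\nabla f|^pdx_n\ge(2h)^{1-p}$. Therefore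
\[
\|Eu\|^p_{W^{1,p}(\mathbb R^n)}\ge R^{n-p}\int_{\mathbb R^n}|\nabla f|^p\ge2^{1-p}R^{n-p}\int_{D_\eta}h^{1-p}\,dx' .
\]
Divide by the bound for $\|u\|^p_{W^{1,p}(\Omega)}$.
\end{proof}

\subsection{The edges of the wall}

It remains to estimate $K_p(N)$ for suitable $N$. The weight $h^{1-p}$ is singular at the edges $\partial N$ and $\partial B'$, and for $p\ge2$ it is not even integrable there. Near an edge, however, $g$ vanishes on the other side, and a point at distance $s$ from the edge is joined to its mirror image by a half circle of radius $s$ in the upper half space. These half circles fill a solid half torus without overlap, so the edges cost nothing, for any $p$.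

\begin{lemma}[rim]\label{lem:rim}
Let $a>0$, $c\in\mathbb R^{n-1}$, and assume that $T=\{(x',t):t>0,\ (|x'-c|-a)^2+t^2<a^2/4\}$ is contained in $B_2^+$. Let $1\le p<\infty$ and let $v\in W^{1,p}(B_2^+)$ have trace $g$. If $g=0$ a.e.\ on one of the annuli $\{\frac a2<|x'-c|<a\}$, $\{a<|x'-c|<\frac32a\}$ and $\Sigma$ denotes the other one, then
\[
\int_\Sigma|g|^p\,\big||x'-c|-a\big|^{1-p}dx'\le3^{n-2}\pi^{p-1}\int_T|\nabla v|^p .
\]
\end{lemma}

\begin{proof}
Parametrize $T$ by $x'=c+\rho\omega$, $\rho=a+s\cos\varphi$, $t=s\sin\varphi$ with $0<s<\frac a2$, $0<\varphi<\pi$, $\omega\in S^{n-2}$. The volume element is $\rho^{n-2}s\,ds\,d\varphi\,d\omega$, and $\rho\ge\frac a2$. Let $v_k$ be as in Lemma~\ref{lem:trace} and $g_k=v_k(\cdot,0)$. For fixed $(s,\omega)$ the curve $\varphi\mapsto(x',t)$ has speed $s$ and endpoints $x'_\pm=c+(a\pm s)\omega$, so $|g_k(x'_+)-g_k(x'_-)|\le\int_0^\pi s|\nabla v_k|\,d\varphi$. By H\"older's inequality,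
\[
\int_{S^{n-2}}\int_0^{a/2}|g_k(x'_+)-g_k(x'_-)|^ps^{1-p}\,ds\,d\omega\le\pi^{p-1}\iiint s|\nabla v_k|^p\,d\varphi\,ds\,d\omega\le\pi^{p-1}\Big(\frac2a\Big)^{n-2}\int_T|\nabla v_k|^p .
\]
Let $k\to\infty$. For almost every $(s,\omega)$ the difference on the left converges to $\pm g$ evaluated at the endpoint that lies in $\Sigma$; Fatou's lemma preserves the inequality. On $\Sigma$ the area element is $\rho^{n-2}ds\,d\omega$ with $\rho\le\frac32a$, and $s=||x'-c|-a|$.
\end{proof}

The vanishing of $g$ outside $B'$ gives two estimates that are common to all neck sets.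

\begin{lemma}\label{lem:outer}
Let $N$ be a neck set, $1\le p<\infty$, let $v$ be admissible for $N$ with trace $g$, and put $\mathcal E=\int_{B_2^+}|\nabla v|^p$. Then, with $C=C(n,p)$,
\[
\int_{B_2^+}|v|^p\le C\mathcal E,\qquad\int_{1/2<|x'|<1}|g|^ph^{1-p}\,dx'\le C\mathcal E .
\]
\end{lemma}

\begin{proof}
Let $S=B_2^+\cap\{1<|x'|<2\}$. By \eqref{eq:V2} with $b=T(x')\le2$ we have $\int_S|v|^p\le2^p\mathcal E$, hence $|v_S|^p\le C\mathcal E$, and (P) gives $\int_{B_2^+}|v-v_S|^p\le C\mathcal E$. This proves the first estimate. If $\frac12<|x'|<1$, then $\operatorname{dist}(x',N)\ge\frac38\ge\frac34(1-|x'|)$, so $h\ge\frac34(1-|x'|)$ and, as $1-p\le0$, $h^{1-p}\le C(1-|x'|)^{1-p}$. Lemma~\ref{lem:rim} with $c=0$, $a=1$, for which $T\subset B_{3/2}^+$, gives the second.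
\end{proof}

\section{One neck: proof of Theorem \ref{thm:A}}\label{sec:oneneck}

\begin{proposition}\label{prop:oneneck}
Let $N=\overline{B'(0,\varepsilon)}$ with $0<\varepsilon\le\frac18$. If $1\le p<\infty$ and $p\ne n$, then $K_p(N)\le K(n,p)$ with a finite constant independent of $\varepsilon$.
\end{proposition}

\begin{proof}
Let $v$ be admissible, with $g$ and $\mathcal E$ as in Lemma~\ref{lem:outer}, and $C=C(n,p)$. The part of the integral in \eqref{eq:Hp} over $\frac12<|x'|<1$ is bounded in Lemma~\ref{lem:outer}. For $\varepsilon<|x'|\le\frac12$ we have $h=|x'|-\varepsilon$. The part over $\varepsilon<|x'|<\frac32\varepsilon$ is therefore at most $C\mathcal E$ by Lemma~\ref{lem:rim} with $c=0$, $a=\varepsilon$. There remains the middle part $\frac32\varepsilon\le|x'|\le\frac12$, where $h\ge\frac13|x'|$. It contains the many scales, and we reduce it to Lemma~\ref{lem:hardy}.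

\emph{From the trace to the solid region.} Apply \eqref{eq:V1} with $a=0$, $b=|x'|$ and multiply by $|x'|^{1-p}$:
\[
|g(x')|^p|x'|^{1-p}\le2^{p-1}\int_0^{|x'|}\big(|v|^p|x'|^{-p}+|\nabla v|^p\big)\,dt .
\]
The points $x=(x',t)$ with $0<t<|x'|$ satisfy $|x'|\le|x|\le\sqrt2|x'|$, so they lie in $B_1^+\setminus B_\varepsilon$ and $|x'|^{-p}\le2^{p/2}|x|^{-p}$. Hence the middle part is at most $C\mathcal E+C\int_{B_1^+\setminus B_\varepsilon}|v|^p|x|^{-p}dx$, and it suffices to prove
\begin{equation}\label{eq:solid}
\int_{B_1^+\setminus B_\varepsilon}|v|^p|x|^{-p}\,dx\le C\mathcal E .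
\end{equation}

\emph{Hardy's inequality along rays.} Let $0<a<b<2$ and let $\zeta$ be a radial, piecewise affine function of $|x|$ that vanishes at $|x|=b$ if $p<n$ and at $|x|=a$ if $p>n$. With $v_k$ as in Lemma~\ref{lem:trace}, apply Lemma~\ref{lem:hardy} to $\rho\mapsto(\zeta v_k)(\rho\omega)$ and integrate over the directions $\omega\in S^{n-1}$ with $\omega_n>0$. Since $|x|^{-p}$ is bounded for $|x|\ge a$, we may let $k\to\infty$ and obtain
\begin{equation}\label{eq:rays}
\int_{B_b^+\setminus B_a}|\zeta v|^p|x|^{-p}\,dx\le C\int_{B_b^+\setminus B_a}|\nabla(\zeta v)|^p\,dx .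
\end{equation}

If $p<n$, take $a=\varepsilon$, $b=\frac32$, $\zeta=\min(1,(3-2|x|)_+)$. Then $\zeta=1$ on $B_1$ and $|\nabla\zeta|\le2$, so the right side of \eqref{eq:rays} is at most $C\mathcal E+C\int_{B_2^+}|v|^p\le C\mathcal E$ by Lemma~\ref{lem:outer}. Here only the outer rim was used.

If $p>n$, take $a=\frac\varepsilon2$, $b=1$, $\zeta=\min(1,(2|x|/\varepsilon-1)_+)$. Then $\zeta=1$ off $B_\varepsilon$ and $|\nabla\zeta|\le2/\varepsilon$, so the right side of \eqref{eq:rays} is at most $C\mathcal E+C\varepsilon^{-p}\int_{B_\varepsilon^+}|v|^p$. Now the neck is used: $g=0$ a.e.\ on $B'(0,\varepsilon)$, and \eqref{eq:V2} with $b=\sqrt{\varepsilon^2-|x'|^2}\le\varepsilon$ gives $\int_{B_\varepsilon^+}|v|^p\le\varepsilon^p\mathcal E$. This proves \eqref{eq:solid} in both cases.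
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]
Let $\Omega$ be given by \eqref{eq:Omega} with $N_j=\overline{B'(0,\varepsilon_j)}$, $\varepsilon_j=2^{-j-4}$. By Propositions~\ref{prop:upper} and \ref{prop:oneneck}, $[1,\infty]\setminus\{n\}\subset A_\Omega$.

Suppose that $E$ is a bounded extension operator for $p=n$. Apply Proposition~\ref{prop:lower} with $\eta=\varepsilon=\varepsilon_j$. Since $h=(|x'|-\varepsilon)_+$ for $|x'|\le\frac12$, we have $L_\eta=B'(0,2\varepsilon)$ and $\eta^{1-n}|L_\eta|=2^{n-1}|B'|$. If $2\varepsilon\le|x'|<\frac18$, then $\varepsilon\le h\le|x'|$ and $|x'|+h<\frac14$, so $x'\in D_\eta$. Thus, with $\sigma_{n-2}$ the total measure of $S^{n-2}$,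
\[
\int_{D_\eta}h^{1-n}dx'\ge\int_{2\varepsilon\le|x'|<1/8}|x'|^{1-n}dx'=\sigma_{n-2}\int_{2\varepsilon}^{1/8}\frac{d\rho}\rho=\sigma_{n-2}\log\frac1{16\varepsilon_j}=\sigma_{n-2}\,j\log2 .
\]
Hence $\|E\|^n\ge c(n)\,j$ for all $j$, which is impossible. So $n\notin A_\Omega$.
\end{proof}

\begin{remark}\label{rem:oneoperator}
One might attribute the failure of interpolation to the fact that the operators for $p$ and for $q$ in the Question may be different. This is not the cause. The operator of Proposition~\ref{prop:upper} is given by one formula for all $p$. For the domain above it is bounded from $W^{1,p}(\Omega)$ to $W^{1,p}(\mathbb R^n)$ for every $p\ne n$, and it is not bounded from $W^{1,n}(\Omega)$ to $W^{1,n}(\mathbb R^n)$.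
\end{remark}

\begin{remark}\label{rem:both}
Both features of the construction are needed. For one wall with fixed $\varepsilon$, the bound $|x|^{-n}\le\varepsilon^{-n}$ and Lemma~\ref{lem:outer} give \eqref{eq:solid} for $p=n$ with a constant depending on $\varepsilon$, so by Lemma~\ref{lem:fill} functions in $W^{1,p}(B_3\setminus H)$ extend for every $p$. If instead the neck is closed, $H_0=\{|x'|\le1,\ |x_n|\le\min(|x'|,1-|x'|)\}$, then $B_{1/2}\setminus H_0$ consists of two open cones, and $u=\zeta\chi_{\{x_n>0\}}$, with $\zeta$ as in the proof of Proposition~\ref{prop:lower}, lies in $W^{1,\infty}(B_3\setminus H_0)$ but has the limits $1$ and $0$ at the origin. Functions in $W^{1,q}(\mathbb R^n)$, $q>n$, have continuous representatives, so all exponents $q>n$ are lost.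
\end{remark}

\section{Many necks: proof of Theorem \ref{thm:B}(1)}\label{sec:cantor}

For one neck, the scale $\ell$ enters both sides of \eqref{eq:model} with the weight $\ell^{n-p}$, and the critical exponent is the one for which this weight does not depend on $\ell$. To move the critical exponent to a given $s<n$, we use many necks, clustered so that at scale $\ell$ one sees about $\ell^{-(n-s)}$ clusters. The weight becomes $\ell^{-(n-s)}\ell^{n-p}=\ell^{s-p}$. The clusters lie in a hyperplane, which has room for about $\ell^{-(n-1)}$ of them. We need them separated by gaps of a fixed proportion, since otherwise there is no wall left, and this requires $n-s<n-1$, that is, $s>1$.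

\subsection{The neck sets $N(s,m)$}

If $F=\emptyset$ we take a ball. Let $F\subset(1,n]$ be compact and nonempty. Put $M=2^{n-1}$ and fix $\lambda\in(0,\frac12)$ with
\begin{equation}\label{eq:lambda}
n-\frac{\log M}{\log(1/\lambda)}\le\min F .
\end{equation}
This is possible because the left side tends to $1<\min F$ as $\lambda\to\frac12$. Let $\tau=(1-2\lambda)/4$, $\ell_0=\frac1{16n}$ and $\ell_k=\lambda^k\ell_0$. In this section constants depend only on $n,p,\lambda$; in particular they do not depend on the parameters $s,m$ introduced now.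

Let $s\in F$ and let $m\ge1$ be an integer. Put $\beta=(n-s)\log(1/\lambda)/\log M$. Then $\beta\ge0$ because $s\le n$, and $\beta\le1$ by \eqref{eq:lambda}. Let $\nu_k=M^{\lfloor k\beta\rfloor}$. Then $\nu_0=1$, $\nu_{k+1}/\nu_k\in\{1,M\}$, and $M^{k\beta}=\lambda^{-k(n-s)}$ gives $M^{-1}\lambda^{-k(n-s)}\le\nu_k\le\lambda^{-k(n-s)}$. For $1\le p<\infty$ the weight of scale $k$ is $a_k=\nu_k\ell_k^{n-p}$, and
\begin{equation}\label{eq:weights}
M^{-1}\ell_0^{n-p}\,\sigma^k\le a_k\le\ell_0^{n-p}\,\sigma^k,\qquad\sigma=\lambda^{s-p}.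
\end{equation}

We construct $\nu_k$ closed cubes of side $\ell_k$ in $\mathbb R^{n-1}$, the cubes of \emph{generation} $k$, for $0\le k\le m$. Generation $0$ is the cube $Q_0$ centered at $0$; it lies in $B'(0,\frac1{16})$. Divide each cube $Q$ of generation $k<m$ into its $M$ dyadic subcubes of side $\ell_k/2$. In all of them if $\nu_{k+1}=M\nu_k$, and in one of them if $\nu_{k+1}=\nu_k$, place the concentric closed cube of side $\ell_{k+1}$; these are the \emph{children} of $Q$. A child has distance $\frac12(\frac12-\lambda)\ell_k=\tau\ell_k$ from the boundary of its dyadic subcube. So children have distance at least $\tau\ell_k$ from $\partial Q$, and the cubes of each generation are pairwise disjoint. Let $\mathcal Q_k$ be the family of cubes of generation $k$. For $Q\in\mathcal Q_m$ with center $c_Q$ let $b_Q=\overline{B'(c_Q,\ell_m/8)}$, and let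
\[
N=N(s,m)=\bigcup_{Q\in\mathcal Q_m}b_Q .
\]
For $Q\in\mathcal Q_k$, $k<m$, let $P_Q$ be $Q$ minus the union of its children. The sets $P_Q$, over all generations $k<m$, are pairwise disjoint, they do not meet the cubes of $\mathcal Q_m$, and together with these they cover $Q_0$. Moreover $|P_Q|\ge\ell_k^{n-1}-M\ell_{k+1}^{n-1}=(1-(2\lambda)^{n-1})\ell_k^{n-1}$.

\begin{lemma}\label{lem:geom}
Let $h$ be the thickness function of $N(s,m)$.
\begin{enumerate}
\item[(a)] If $|x'|\le\frac12$ and $x'$ lies in no cube of $\mathcal Q_k$, then $h(x')\ge\tau\ell_k$; if $k=m$, even $h(x')\ge\frac38\ell_m$.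
\item[(b)] If $Q\in\mathcal Q_k$, $k<m$, then $\tau\lambda\ell_k\le h\le\sqrt n\,\ell_k$ on $P_Q$.
\item[(c)] If $Q\in\mathcal Q_m$, then $h(x')\ge\frac3{4\sqrt n}\,(|x'-c_Q|-\ell_m/8)$ on $Q\setminus b_Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $|x'|\le\frac12$ the distance to $\mathbb R^{n-1}\setminus B'$ is at least $\frac12$, which exceeds all lower bounds claimed; so only the distance to $N$ matters there. If $Q\in\mathcal Q_k$, $k<m$, then $N\cap Q$ lies in the children of $Q$ and has distance at least $\tau\ell_k$ from $\partial Q$. If $Q\in\mathcal Q_m$, then $N\cap Q=b_Q$ has distance $\frac12\ell_m-\frac18\ell_m=\frac38\ell_m\ge\tau\ell_m$ from $\partial Q$. A segment from a point outside $Q$ to a point of $N\cap Q$ crosses $\partial Q$, and $N$ is covered by $\mathcal Q_k$; this gives (a). A point of $P_Q$ lies in no cube of $\mathcal Q_{k+1}$, so (a) gives the lower bound in (b); the upper bound holds since $Q\cap N\ne\emptyset$ and $\operatorname{diam}Q\le\sqrt n\,\ell_k$. In (c), $d=|x'-c_Q|-\ell_m/8$ is the distance to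 $b_Q$ and $d\le\frac12\sqrt n\,\ell_m$. The point $x'$ lies outside the other cubes of $\mathcal Q_m$, so its distance to the rest of $N$ is at least $\frac38\ell_m\ge\frac3{4\sqrt n}d$.
\end{proof}

\subsection{Hardy's inequality on the tree of cubes}

There are no rays adapted to this geometry. We replace the values of $v$ along a ray by its averages over boxes $T_Q$ that sit above the cubes $Q$ at height comparable to their side (Figure~\ref{fig:boxes}), and Lemma~\ref{lem:hardy} by its discrete analog along each branch of the tree.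

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=5.5]
\draw[gray] (-0.62,0)--(0.62,0);
\draw[fill=gray!10] (-0.5,0.4) rectangle (0.5,1);
\node at (0,0.7) {$T_{Q_0}$};
\foreach \c in {-0.25,0.25}{
\draw[fill=gray!25] (\c-0.2,0.16) rectangle (\c+0.2,0.4);
\foreach \d in {-0.1,0.1}{
\draw[fill=gray!45] (\c+\d-0.08,0.064) rectangle (\c+\d+0.08,0.16);
\draw[ultra thick] (\c+\d-0.02,0)--(\c+\d+0.02,0);}}
\foreach \y/\k in {1/0,0.4/1,0.16/2,0.064/3}{\node[right] at (0.52,\y) {\small$t=\ell_\k$};}
\end{tikzpicture}
\caption{The boxes $T_Q=Q\times(\ell_{k+1},\ell_k)$ above the intervals $Q$ of generation $k=0,1,2$ in the flattened upper half plane, for $n=2$, $\lambda=\frac25$, $m=2$, when every interval has two children. The four thick segments on the line $t=0$ form the neck set $N$. Each box touches the boxes of the children along its lower side, and the boxes are pairwise disjoint.}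
\label{fig:boxes}
\end{figure}

\begin{proposition}\label{prop:cantor}
Let $1\le p<\infty$, $p\ne s$. Then $K_p(N(s,m))\le C(n,p,\lambda)\,(1-\lambda^{|s-p|/p})^{-1}$ for all $m\ge1$.
\end{proposition}

\begin{proof}
Let $v$ be admissible for $N$, with $g$ and $\mathcal E$ as in Lemma~\ref{lem:outer}. For $Q\in\mathcal Q_k$, $0\le k\le m$, let $T_Q=Q\times(\ell_{k+1},\ell_k)\subset B_2^+$ and let $\mu_Q$ be the average of $v$ over $T_Q$. The boxes $T_Q$ are pairwise disjoint: different generations occupy different heights. All boxes used below have side ratios, and all subsets have volume ratios, bounded in terms of $n$ and $\lambda$, so (P) applies with uniform constants.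

\emph{Step 1: three estimates for the averages.} They play the roles of the outer boundary condition, of the derivative, and of the inner boundary condition in \eqref{eq:model}.

(i) By Lemma~\ref{lem:outer}, $|\mu_{Q_0}|^p\le|T_{Q_0}|^{-1}\int_{B_2^+}|v|^p\le C\mathcal E$.

(ii) Let $Q'$ be a child of $Q\in\mathcal Q_k$. Put $S=Q'\times(\ell_{k+1},\ell_k)$ and $Y=Q'\times(\ell_{k+2},\ell_k)$. Then $S\subset T_Q\cap Y$, $T_{Q'}\subset Y$, and $Y\subset T_Q\cup T_{Q'}$ up to a null set. By Jensen's inequality and (P) on $T_Q$ and on $Y$,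
\[
|\mu_Q-v_S|^p\le\frac1{|T_Q|}\int_{T_Q}|v-v_S|^p\le C\ell_k^{p-n}\int_{T_Q}|\nabla v|^p,\qquad|\mu_{Q'}-v_S|^p\le\frac1{|T_{Q'}|}\int_{Y}|v-v_S|^p\le C\ell_k^{p-n}\int_{Y}|\nabla v|^p .
\]
So $\ell_k^{n-p}|\mu_Q-\mu_{Q'}|^p\le C\int_{T_Q\cup T_{Q'}}|\nabla v|^p$. Each box belongs to at most $M+1$ pairs (parent, child), so the sum of the left sides over all pairs is at most $C\mathcal E$.

(iii) Let $Q\in\mathcal Q_m$, $D_Q=Q\times(0,\ell_m)$ and $S=b_Q\times(0,\ell_m)$. Since $g=0$ a.e.\ on $b_Q$, \eqref{eq:V2} gives $|S|\,|v_S|^p\le\int_S|v|^p\le\ell_m^p\int_S|\nabla v|^p$. Together with (P) on $D_Q$ this yields $\int_{D_Q}|v|^p\le C\ell_m^p\int_{D_Q}|\nabla v|^p$, and $T_Q\subset D_Q$ gives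
\[
\ell_m^{-p}\int_{D_Q}|v|^p+\ell_m^{n-p}|\mu_Q|^p\le C\int_{D_Q}|\nabla v|^p .
\]
The sets $D_Q$ are pairwise disjoint, so the sum over $Q\in\mathcal Q_m$ is at most $C\mathcal E$.

\emph{Step 2: reduction to the averages.} We split $B'\setminus N$ into four kinds of pieces and bound $\int|g|^ph^{1-p}$ on each.

On $\frac12<|x'|<1$, Lemma~\ref{lem:outer} gives the bound $C\mathcal E$.

On $\{|x'|\le\frac12\}\setminus Q_0$ we have $h\ge\tau\ell_0$ by Lemma~\ref{lem:geom}(a), and \eqref{eq:V1} with $a=0$, $b=1$ gives the bound $C\int_{B_2^+}(|v|^p+|\nabla v|^p)\le C\mathcal E$.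

On $P_Q$, $Q\in\mathcal Q_k$, $k<m$, we have $h^{1-p}\le C\ell_k^{1-p}$ by Lemma~\ref{lem:geom}(b). By \eqref{eq:V1} with $a=\ell_{k+1}$, $b=\ell_k$, and then by (P) on $T_Q$,
\[
\ell_k^{1-p}\int_{P_Q}|g|^p\le C\ell_k^{-p}\int_{T_Q}|v|^p+C\int_{P_Q\times(0,\ell_k)}|\nabla v|^p\le C\ell_k^{n-p}|\mu_Q|^p+C\int_{T_Q}|\nabla v|^p+C\int_{P_Q\times(0,\ell_k)}|\nabla v|^p .
\]
The gradient terms sum to at most $C\mathcal E$, since the $T_Q$ are disjoint and the $P_Q$ are disjoint.

On $Q\setminus b_Q$, $Q\in\mathcal Q_m$, use Lemma~\ref{lem:geom}(c). Where $|x'-c_Q|<\frac3{16}\ell_m$, apply Lemma~\ref{lem:rim} with $c=c_Q$ and $a=\ell_m/8$, for which $T\subset D_Q$. Elsewhere $h\ge c\ell_m$, and \eqref{eq:V1} with $a=0$, $b=\ell_m$ bounds the integral by $C\ell_m^{-p}\int_{D_Q}|v|^p+C\int_{D_Q}|\nabla v|^p$. By (iii) these pieces contribute at most $C\mathcal E$ in total.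

Altogether,
\begin{equation}\label{eq:reduced}
\int_{B'\setminus N}|g|^ph^{1-p}\,dx'\le C\mathcal E+C\sum_{k=0}^{m}\sum_{Q\in\mathcal Q_k}\ell_k^{n-p}|\mu_Q|^p .
\end{equation}

\emph{Step 3: from the tree to its branches.} For $\xi\in\mathcal Q_m$ let $Q_k(\xi)$ be the cube of $\mathcal Q_k$ containing $\xi$, and $f_k(\xi)=\mu_{Q_k(\xi)}$. All cubes of one generation have the same number of children, so each $Q\in\mathcal Q_k$ contains exactly $\nu_m/\nu_k$ cubes $\xi$. Hence, for any function $\phi$ on $\mathcal Q_k$,
\[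
\sum_{Q\in\mathcal Q_k}\phi(Q)=\nu_k\cdot\frac1{\nu_m}\sum_{\xi\in\mathcal Q_m}\phi(Q_k(\xi)).
\]
Put $b_k=\sigma^{k/p}|f_k|$ for $0\le k\le m$ and $d_k=\sigma^{k/p}|f_{k+1}-f_k|$ for $0\le k<m$, and let $\langle\cdot\rangle$ denote the average over $\xi\in\mathcal Q_m$. By the identity and \eqref{eq:weights}, the double sum in \eqref{eq:reduced} equals $\langle\sum_ka_k|f_k|^p\rangle\le C\langle\sum_kb_k^p\rangle$. The sum in (ii), indexed by the child, equals $\langle\sum_{k<m}\nu_{k+1}\ell_k^{n-p}|f_{k+1}-f_k|^p\rangle$, and $\nu_{k+1}\ge\nu_k$. The sum of the terms $\ell_m^{n-p}|\mu_Q|^p$ in (iii) equals $\langle a_m|f_m|^p\rangle$. So Step 1 and \eqref{eq:weights} give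
\begin{equation}\label{eq:bd}
\langle b_0^p\rangle\le C\mathcal E,\qquad\Big\langle\sum_{k<m}d_k^p\Big\rangle\le C\mathcal E,\qquad\langle b_m^p\rangle\le C\mathcal E .
\end{equation}

\emph{Step 4: the discrete Hardy inequality.} Fix $\xi$, let $\vartheta=\lambda^{|s-p|/p}\in(0,1)$, and let $\|\cdot\|$ be the $\ell^p$ norm of finite sequences. If $p<s$, then $\sigma^{1/p}=\vartheta$ and $b_{k+1}\le\vartheta(b_k+d_k)$, so $\|b\|\le b_0+\vartheta\|b\|+\|d\|$. If $p>s$, then $\sigma^{-1/p}=\vartheta$ and $b_k\le\vartheta b_{k+1}+d_k$, so $\|b\|\le b_m+\vartheta\|b\|+\|d\|$. In both cases $\|b\|\le(1-\vartheta)^{-1}(b_0+b_m+\|d\|)$. Take $p$-th powers, average over $\xi$, and use \eqref{eq:bd}: the right side of \eqref{eq:reduced} is at most $C(1-\vartheta)^{-p}\mathcal E$.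
\end{proof}

When $p$ is within $1/m$ of $s$, the weights of all $m$ scales are comparable, and we see the analog of the logarithm.

\begin{proposition}\label{prop:cantorlower}
Let $\Omega$ be given by \eqref{eq:Omega} and suppose that $N_j=N(s,m)$ for some $j$. If $p\in(1,n]$ and $|p-s|\le1/m$, then every bounded extension operator $E\colon W^{1,p}(\Omega)\to W^{1,p}(\mathbb R^n)$ satisfies $\|E\|^p\ge c(n,p,\lambda)\,m$.
\end{proposition}

\begin{proof}
Apply Proposition~\ref{prop:lower} with $\eta=\ell_m/4$. By Lemma~\ref{lem:geom}(a) with $k=m$, the set $L_\eta$ is covered by $\mathcal Q_m$, so $\eta^{1-p}|L_\eta|\le4^{p-1}\nu_m\ell_m^{n-p}=4^{p-1}a_m$. Let $Q\in\mathcal Q_k$, $k<m$. On $P_Q$ we have $h\ge\frac38\ell_m\ge\eta$ by the same statement, and $|x'|+h\le\frac1{16}+\sqrt n\,\ell_0\le\frac18$ by Lemma~\ref{lem:geom}(b). So the disjoint sets $P_Q$ lie in $D_\eta$, and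
\[
\int_{D_\eta}h^{1-p}\,dx'\ge\sum_{k<m}\nu_k\,(\sqrt n\,\ell_k)^{1-p}\big(1-(2\lambda)^{n-1}\big)\ell_k^{n-1}\ge c\sum_{k<m}a_k .
\]
Here $\lambda<\frac12$ is used. For $0\le k\le m$ we have $|k(s-p)|\le1$, so $\sigma^k\in[\lambda,\lambda^{-1}]$, and \eqref{eq:weights} gives $c\le a_k\le C$. Therefore $\|E\|^p\ge cm$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}(1)]
Let $(s_i)_{i\ge1}$ be a sequence in $F$ whose range is dense in $F$, enumerate the neck sets $N(s_i,m)$, $i,m\ge1$, as a sequence $(N_j)$, and define $\Omega$ by \eqref{eq:Omega}. If $p\in[1,\infty)\setminus F$, then $|s_i-p|\ge\operatorname{dist}(p,F)>0$ because $F$ is closed, so $\sup_jK_p(N_j)<\infty$ by Proposition~\ref{prop:cantor}, and $p\in A_\Omega$ by Proposition~\ref{prop:upper}. The same proposition gives $\infty\in A_\Omega$. If $p\in F$, then for every $m$ there is $i$ with $|s_i-p|\le1/m$, and by Proposition~\ref{prop:cantorlower} a bounded extension operator would satisfy $\|E\|^p\ge cm$ for all $m$. Hence $p\notin A_\Omega$.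
\end{proof}

The condition $\min F>1$ allowed one ratio $\lambda<\frac12$, and hence uniform constants, for all $s\in F$. The condition $F\subset(1,n]$ cannot be relaxed at the upper end: if $F\subset(1,\infty)$ and $A_\Omega=[1,\infty]\setminus F$, then $1,\infty\in A_\Omega$, and Theorem~\ref{thm:B}(2) forces $F\cap(n,\infty)=\emptyset$.

\section{Exponents above the dimension: proof of Theorem \ref{thm:B}(2)}\label{sec:above}

Let $\Omega\subset\mathbb R^n$ be a domain, not necessarily bounded, and fix $p,q\in A_\Omega$ with $1\le p<n<q\le\infty$, together with extension operators $E_p$ and $E_q$. Constants depend on $n$, $p$, $q$, $\|E_p\|$, $\|E_q\|$ and on the exponent $r$ under consideration. We must construct an extension operator for every $r\in(n,\infty]$.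

The plan is to forget the two operators after extracting one property from each. From $E_p$ we get that a function with small $L^r$ energy that equals $1$ at a point is positive on a set of definite size (Lemma~\ref{lem:mass}). From $E_q$ we get that nearby points of $\Omega$ can be joined nearby (Lemma~\ref{lem:connect}). Together they give Morrey's estimate inside $\Omega$ for every $r>n$ (Lemma~\ref{lem:morrey}), and this estimate makes a Whitney-type extension bounded.

We recall the standard facts used. \emph{Sobolev's inequality}: for $1\le p<n$ and $\frac1{p^*}=\frac1p-\frac1n$, $\|f\|_{L^{p^*}(\mathbb R^n)}\le C\|f\|_{W^{1,p}(\mathbb R^n)}$. \emph{Morrey's inequality}: for $n<q\le\infty$, every $f\in W^{1,q}(\mathbb R^n)$ has a continuous representative with $|f(x)-f(y)|\le C|x-y|^{1-n/q}\|\nabla f\|_{L^q(\mathbb R^n)}$, where $n/\infty=0$. Accordingly, functions in $W^{1,r}_{\mathrm{loc}}$ with $r>n$ are always taken continuous. The \emph{maximal operator} $\mathcal Mf(x)=\sup_{\rho>0}|B(x,\rho)|^{-1}\int_{B(x,\rho)}|f|$ is bounded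 on $L^t(\mathbb R^n)$ for $1<t\le\infty$. \emph{Difference quotients}: if $V$ is open, $1<r\le\infty$, $f\in L^r(V)$, and $\|f(\cdot+te_i)-f\|_{L^r(V')}\le Kt$ for all $i$, all open $V'$ with compact closure in $V$ and all small $t>0$, then $f\in W^{1,r}(V)$ and $\|\partial_if\|_{L^r(V)}\le K$.

\subsection{Morrey's estimate inside $\Omega$}

In $\mathbb R^n$, the conclusion of the next lemma follows from Morrey's inequality with exponent $r$. In $\Omega$ we only have Sobolev's inequality with exponent $p<n$, which gives no pointwise information in one step. We iterate it over shrinking balls and rising levels; each step gains a power of the measure of the level set, and the gain is positive exactly when $r>n$.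

\begin{lemma}\label{lem:mass}
Let $n<r<\infty$. There is $c_0>0$ with the following property. If $z\in\Omega$, $0<\rho\le1$, and $v\colon\Omega\cap B(z,\rho)\to[0,1]$ is continuous and weakly differentiable with $v(z)=1$ and $\int_{\Omega\cap B(z,\rho)}|\nabla v|^r\le\rho^{n-r}$, then $|\{v>0\}|\ge c_0\rho^n$.
\end{lemma}

\begin{proof}
For $j\ge0$ let $k_j=\frac12(1-2^{-j})$, $\rho_j=\rho(\frac12+2^{-j-2})$, $A_j=\{x\in\Omega\cap B(z,\rho_j):v(x)>k_j\}$ and $y_j=\rho^{-n}|A_j|\le|B_1|$. Let $\zeta_j$ be Lipschitz with values in $[0,1]$, equal to $1$ on $B(z,\rho_{j+1})$ and to $0$ off $B(z,\rho_j)$, with $|\nabla\zeta_j|\le(\rho_j-\rho_{j+1})^{-1}=2^{j+3}/\rho$. Let $w=\zeta_j(v-k_j)_+$, extended by $0$ to $\Omega$; since $\rho_j<\rho$, it is weakly differentiable in $\Omega$. Both $w$ and $\nabla w$ vanish a.e.\ off $A_j$, and on $A_j$ we have $0\le w\le1$ and $|\nabla w|\le2^{j+3}/\rho+|\nabla v|$. By H\"older's inequality $\|\nabla v\|_{L^p(A_j)}\le\rho^{n/r-1}|A_j|^{1/p-1/r}$, so $w\in W^{1,p}(\Omega)$. Sobolev's inequality for $E_pw$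 gives $\|w\|_{L^{p^*}(\Omega)}\le C\|w\|_{W^{1,p}(\Omega)}$. On $A_{j+1}$ we have $w\ge k_{j+1}-k_j=2^{-j-2}$. Hence
\[
2^{-j-2}|A_{j+1}|^{1/p^*}\le C\Big(|A_j|^{1/p}+\frac{2^{j+3}}\rho|A_j|^{1/p}+\rho^{\frac nr-1}|A_j|^{\frac1p-\frac1r}\Big).
\]
Substitute $|A_j|=\rho^ny_j$. The left side carries the factor $\rho^{n/p^*}=\rho^{n/p-1}$, as do the last two terms on the right; the first term carries $\rho^{n/p}\le\rho^{n/p-1}$, because $\rho\le1$. With $y_j^{1/p}\le|B_1|^{1/r}y_j^{1/p-1/r}$ we get $y_{j+1}^{1/p^*}\le C4^jy_j^{1/p-1/r}$, that is,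
\[
y_{j+1}\le C_1b^jy_j^{1+\alpha},\qquad b=4^{p^*},\qquad1+\alpha=p^*\Big(\frac1p-\frac1r\Big)>p^*\Big(\frac1p-\frac1n\Big)=1 .
\]
Let $c_0=C_1^{-1/\alpha}b^{-1/\alpha^2}$ and suppose $y_0\le c_0$. Then $y_j\le b^{-j/\alpha}y_0$ for all $j$: if this holds for $j$, then $y_{j+1}\le C_1b^jb^{-j(1+\alpha)/\alpha}y_0^\alpha y_0=b^{-j/\alpha}(C_1y_0^\alpha)y_0\le b^{-(j+1)/\alpha}y_0$. So $y_j\to0$. But every $A_j$ contains $\{v>\frac12\}\cap B(z,\rho/2)$, which is a nonempty open set since $v$ is continuous and $v(z)=1$. This contradiction shows $|A_0|>c_0\rho^n$, and $A_0\subset\{v>0\}$.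
\end{proof}

Taking $v\equiv1$ and $r=n+1$ we obtain a constant $c_1>0$ with
\begin{equation}\label{eq:density}
|\Omega\cap B(z,\rho)|\ge c_1\rho^n,\qquad z\in\Omega,\ 0<\rho\le1 .
\end{equation}
It follows that $|\partial\Omega|=0$. Indeed, if $x_0\in\partial\Omega$ and $0<\rho\le1$, choose $z\in\Omega$ with $|z-x_0|<\rho$; then $|\Omega\cap B(x_0,2\rho)|\ge c_1\rho^n$. So no point of $\partial\Omega$ is a density point of the closed set $\mathbb R^n\setminus\Omega\supset\partial\Omega$, while almost every point of a measurable set is a density point of it.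

\begin{lemma}\label{lem:connect}
There is $\Lambda\ge2$ such that any $x,y\in\Omega$ with $0<\rho=|x-y|\le1/\Lambda$ lie in the same component of $\Omega\cap B(x,\Lambda\rho)$.
\end{lemma}

\begin{proof}
Let $\Lambda\ge2$, $\Lambda\rho\le1$, let $V$ be the component of $\Omega\cap B(x,\Lambda\rho)$ containing $x$, and suppose that $y\notin V$. Let $\zeta$ take values in $[0,1]$, be equal to $1$ on $B(x,\Lambda\rho/2)$ and to $0$ off $B(x,\Lambda\rho)$, with Lipschitz constant $L=2/(\Lambda\rho)$. We claim that $u=\zeta\chi_V$ satisfies $|u(a)-u(b)|\le L|a-b|$ whenever $a,b$ lie in a ball contained in $\Omega$. If the segment $[a,b]$ lies in $B(x,\Lambda\rho)$, then $a$ and $b$ belong to the same component, so $\chi_V(a)=\chi_V(b)$ and $|u(a)-u(b)|\le|\zeta(a)-\zeta(b)|$. Otherwise $[a,b]$ contains a point $e$ with $\zeta(e)=0$, and $|u(a)-u(b)|\le\zeta(a)+\zeta(b)\le L(|a-e|+|e-b|)=L|a-b|$. So $u$ is continuous, $|\nabla u|\le L$ a.e., and $u$ and $\nabla u$ vanish a.e.\ off $B(x,\Lambda\rho)$; since $\Lambda\rho\le1$, we get $\|u\|_{W^{1,q}(\Omega)}\le C(\Lambda\rho)^{n/q-1}$.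 The continuous representative of $E_qu$ agrees with $u$ everywhere in $\Omega$, and Morrey's inequality gives
\[
1=|u(x)-u(y)|\le C\rho^{1-n/q}(\Lambda\rho)^{n/q-1}=C\Lambda^{n/q-1}
\]
with $C$ independent of $\Lambda,x,y$. Since $q>n$, this is false for large $\Lambda$.
\end{proof}

The connecting set in Lemma~\ref{lem:connect} may be very thin, so one cannot integrate $\nabla u$ along it. Instead we count: a continuous function takes all intermediate values on a connected set, by Lemma~\ref{lem:mass} each range of values occupies a definite volume if the energy is small, and there is room for a bounded number of such volumes only.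

\begin{lemma}\label{lem:morrey}
Let $n<r<\infty$. There is $C$ such that, if $u\in W^{1,r}(\Omega\cap B)$ for every ball $B$, and $x,y\in\Omega$ with $0<\rho=|x-y|\le1/\Lambda$, then
\[
|u(x)-u(y)|\le C\rho^{1-\frac nr}\Big(\int_{\Omega\cap B(x,(\Lambda+1)\rho)}|\nabla u|^r\Big)^{1/r}.
\]
\end{lemma}

\begin{proof}
Let $I$ be the last factor. Replacing $u$ by $-u$ if necessary, we may assume $J=u(y)-u(x)>0$. Fix an integer $m$ with $mc_0>|B_1|(\Lambda+1)^n$, and let $a_i=u(x)+(i-\frac12)J/m$ for $1\le i\le m$. By Lemma~\ref{lem:connect}, $x$ and $y$ lie in a connected set $V\subset\Omega\cap B(x,\Lambda\rho)$, so there are $x_i\in V$ with $u(x_i)=a_i$. Let $v_i=(1-\frac{2m}J|u-a_i|)_+$. Then $v_i(x_i)=1$, $|\nabla v_i|\le\frac{2m}J|\nabla u|$, and the sets $\{v_i>0\}=\{|u-a_i|<\frac J{2m}\}$ are pairwise disjoint. Suppose $\frac{2m}JI\le\rho^{n/r-1}$. Since $B(x_i,\rho)\subset B(x,(\Lambda+1)\rho)$, Lemma~\ref{lem:mass} applies to $v_i$ on $\Omega\cap B(x_i,\rho)$ and produces $m$ disjoint subsets of $B(x,(\Lambda+1)\rho)$, each of measure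 at least $c_0\rho^n$. Then $mc_0\rho^n\le|B_1|(\Lambda+1)^n\rho^n$, contrary to the choice of $m$. Hence $J<2m\rho^{1-n/r}I$.
\end{proof}

\subsection{The extension operator}

Let $n<r\le\infty$ and $u\in W^{1,r}(\Omega)$. We first turn Lemma~\ref{lem:morrey} into a Lipschitz-type estimate with a variable constant in $L^r$. Used with the exponent $r$ itself, the lemma would lead to the maximal function of $|\nabla u|^r\in L^1$, which need not be integrable. It is therefore essential that the lemma holds for a smaller exponent that is still above $n$. If $r<\infty$, let $\gamma=\frac{n+r}2$ and $G=\big(\mathcal M(|\nabla u|^\gamma\chi_\Omega)\big)^{1/\gamma}$; since $r/\gamma>1$, $\|G\|_{L^r(\mathbb R^n)}\le C\|\nabla u\|_{L^r(\Omega)}$. If $r=\infty$, let $\gamma=n+1$ and $G\equiv\|\nabla u\|_{L^\infty(\Omega)}$. In both cases $\int_{\Omega\cap B(b,t)}|\nabla u|^\gamma\le|B_1|t^nG(b)^\gamma$ for all $b$ and $t>0$, so Lemma~\ref{lem:morrey} with exponent $\gamma$, centered at $b$, gives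
\begin{equation}\label{eq:pointwise}
|u(a)-u(b)|\le C|a-b|\,G(b),\qquad a,b\in\Omega,\ 0<|a-b|\le1/\Lambda .
\end{equation}

Let $\delta(x)=\operatorname{dist}(x,\Omega)$, a $1$-Lipschitz function with $\{\delta>0\}=\mathbb R^n\setminus\overline\Omega$. If this set is nonempty, take a Whitney decomposition of it: closed cubes $Q$ with disjoint interiors and union $\{\delta>0\}$, such that $d_Q\le\operatorname{dist}(Q,\Omega)\le4d_Q$, where $d_Q=\operatorname{diam}Q$. Let $Q^*$ be the concentric cube dilated by the factor $\frac65$. A point of $Q^*$ is within $d_Q/10$ of $Q$, so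
\begin{equation}\label{eq:whitney}
\tfrac9{10}d_Q\le\delta(x)\le6d_Q,\qquad x\in Q^* .
\end{equation}
The family $(Q^*)$ is locally finite in $\{\delta>0\}$ with overlap at most $C(n)$, and there are smooth functions $\varphi_Q\ge0$ supported in $Q^*$ with $\sum_Q\varphi_Q=1$ on $\{\delta>0\}$ and $|\nabla\varphi_Q|\le C(n)/d_Q$.

For each $Q$ choose $x_Q\in\Omega$ with $\operatorname{dist}(x_Q,Q)\le5d_Q$, let $B_Q=B(x_Q,d_Q)$, and let $u_Q$ be the average of $u$ over $B_Q\cap\Omega$. Put $\rho_0=\frac1{10\Lambda}$. If $x\in Q^*$ and $\delta(x)<\rho_0$, then $d_Q\le1$ by \eqref{eq:whitney}, and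
\begin{equation}\label{eq:BQ}
B_Q\subset B(x,8\delta(x)),\qquad|B_Q\cap\Omega|\ge c_1\big(\delta(x)/6\big)^n .
\end{equation}
The inclusion holds since points of $B_Q$ are within $(\frac1{10}+1+5+1)d_Q\le\frac{71}9\delta(x)$ of $x$; the lower bound is \eqref{eq:density} and \eqref{eq:whitney}. Define
\[
\tilde u=u\ \text{ on }\Omega,\qquad\tilde u=\sum_Q\varphi_Qu_Q\ \text{ on }\{0<\delta<\rho_0\}.
\]
Since $|\partial\Omega|=0$, the function $\tilde u$ is defined a.e.\ on $\{\delta<\rho_0\}$, and it depends linearly on $u$.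

\begin{lemma}\label{lem:abc}
Let $0<\delta(x)<\rho_0$.
\begin{enumerate}
\item[(a)] $|\tilde u(x)|\le C\,\mathcal M(u\chi_\Omega)(x)$.
\item[(b)] If $a\in\Omega$ and $|x-a|\le\rho_0$, then $|\tilde u(x)-u(a)|\le C|x-a|\,\mathcal MG(x)$.
\item[(c)] If $\delta(x)\le\rho_0/4$ and $|z-x|\le\delta(x)/4$, then $|\nabla\tilde u(z)|\le C\,\mathcal MG(x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\varphi_Q(x)\ne0$, then \eqref{eq:BQ} gives $|u_Q|\le C\delta(x)^{-n}\int_{B(x,8\delta(x))}|u|\chi_\Omega\le C\mathcal M(u\chi_\Omega)(x)$, and $\tilde u(x)$ is a convex combination of such $u_Q$.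

(b) Let $\varphi_Q(x)\neq0$ and $b\in B_Q\cap\Omega$. Since $\delta(x)\le|x-a|$, we have $|a-b|\le|a-x|+8\delta(x)\le9|x-a|\le1/\Lambda$. Averaging \eqref{eq:pointwise} over $b\in B_Q\cap\Omega$ and using \eqref{eq:BQ},
\[
|u_Q-u(a)|\le C|x-a|\,\delta(x)^{-n}\int_{B(x,8\delta(x))}G\le C|x-a|\,\mathcal MG(x).
\]
Finally, $\tilde u(x)-u(a)=\sum_Q\varphi_Q(x)(u_Q-u(a))$.

(c) We have $\frac34\delta(x)\le\delta(z)\le\frac54\delta(x)<\rho_0$. Choose $a\in\Omega$ with $|x-a|\le2\delta(x)$. Since $\sum_Q\nabla\varphi_Q=0$, we have $\nabla\tilde u(z)=\sum_Q\nabla\varphi_Q(z)(u_Q-u(a))$, with at most $C(n)$ nonzero terms. Let $z\in Q^*$. By \eqref{eq:BQ} at the point $z$, $B_Q\subset B(z,10\delta(x))\subset B(x,11\delta(x))$ and $|B_Q\cap\Omega|\ge c_1(\delta(x)/8)^n$. For $b\in B_Q\cap\Omega$ we have $|a-b|\le13\delta(x)\le1/\Lambda$. Averaging \eqref{eq:pointwise} over $b$ gives $|u_Q-u(a)|\le C\delta(x)^{1-n}\int_{B(x,11\delta(x))}G\le C\delta(x)\mathcal MG(x)$, and $|\nabla\varphi_Q(z)|\le C/\delta(x)$ by \eqref{eq:whitney}.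
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}(2)]
We do not know how $\partial\Omega$ looks, so we cannot check directly that $\tilde u$ has no jump across it. Instead we extend \eqref{eq:pointwise} to a neighborhood of $\overline\Omega$ and use difference quotients. Let $G^*=G+\mathcal MG$; then $\|G^*\|_{L^r(\mathbb R^n)}\le C\|\nabla u\|_{L^r(\Omega)}$ since $r>1$. Let $U=\{\delta<\rho_0/16\}$. We claim that
\begin{equation}\label{eq:global}
|\tilde u(x)-\tilde u(y)|\le C|x-y|\big(G^*(x)+G^*(y)\big),\qquad x,y\in U\setminus\partial\Omega,\ 0<|x-y|\le\rho_0/16 .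
\end{equation}
If $x,y\in\Omega$, this is \eqref{eq:pointwise}. If exactly one of the points lies in $\Omega$, it is Lemma~\ref{lem:abc}(b). Let both lie outside $\overline\Omega$, with $\delta(x)\ge\delta(y)$. If $|x-y|<\delta(x)/4$, then $\tilde u$ is smooth near the segment $[x,y]$, and we integrate Lemma~\ref{lem:abc}(c) along it. If $|x-y|\ge\delta(x)/4$, choose $a\in\Omega$ with $|y-a|\le2\delta(y)\le8|x-y|$. Then $|x-a|\le9|x-y|\le\rho_0$, and Lemma~\ref{lem:abc}(b) for the pairs $(x,a)$ and $(y,a)$ gives $|\tilde u(x)-\tilde u(y)|\le C|x-y|(\mathcal MG(x)+\mathcal MG(y))$.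

Let $V=\{\delta<\rho_0/32\}$, an open set containing $\overline\Omega$. Fix $i$ and $0<t<\rho_0/32$. For $x\in V$ the points $x$ and $x+te_i$ lie in $U$, and for almost every $x$ neither lies in $\partial\Omega$. So \eqref{eq:global} gives $\|\tilde u(\cdot+te_i)-\tilde u\|_{L^r(V)}\le Ct\|G^*\|_{L^r(\mathbb R^n)}$. By Lemma~\ref{lem:abc}(a), $\|\tilde u\|_{L^r(V)}\le C\|u\|_{L^r(\Omega)}$. The difference quotient criterion shows that $\tilde u\in W^{1,r}(V)$ and $\|\nabla\tilde u\|_{L^r(V)}\le C\|\nabla u\|_{L^r(\Omega)}$.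

Let $\chi=(1-64\delta/\rho_0)_+$ and $Eu=\chi\tilde u$ on $V$, $Eu=0$ off $V$. The function $\chi$ is Lipschitz, equals $1$ on $\Omega$, and is supported in $\{\delta\le\rho_0/64\}$, which has distance at least $\rho_0/64$ from $\mathbb R^n\setminus V$. Hence $Eu\in W^{1,r}(\mathbb R^n)$, $Eu=u$ on $\Omega$, and $E$ is linear and bounded from $W^{1,r}(\Omega)$ to $W^{1,r}(\mathbb R^n)$. If $\overline\Omega=\mathbb R^n$, there are no Whitney cubes, $V=\mathbb R^n$, \eqref{eq:global} is \eqref{eq:pointwise}, and $Eu=u$ almost everywhere. Since $r\in(n,\infty]$ was arbitrary, $(n,\infty]\subset A_\Omega$.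
\end{proof}

The strict inequality $r>n$ entered three times: in the continuity of $u$, in the exponent $\alpha>0$ of Lemma~\ref{lem:mass}, and in the choice of $\gamma$ between $n$ and $r$. By Theorem~\ref{thm:A} it cannot be weakened to $r\ge n$.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Optimal Constants in the Theory of Sobolev Spaces and PDEs},
\texttt{https://core.ac.uk/download/595727877.pdf}.

\end{thebibliography}
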